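# Projections over the C$^*$-algebra of a finitely separated graph

## 1. Finite acyclic graphs with one relation at each vertex

We start with a class of algebras whose projections can be classified with bare hands.

Let $E$ be a finite directed graph without directed cycles; an edge $e$ goes from $s(e)$ to $r(e)$. Let $C^*(E)$ be the universal C$^*$-algebra generated by pairwise orthogonal projections $v$ (one for each vertex) and partial isometries $e$ (one for each edge) such that
$$s(e)e=e\,r(e)=e,\qquad e^*f=\delta_{e,f}\,r(e)\ \text{ if } s(e)=s(f),\qquad v=\sum_{s(e)=v}ee^*\ \text{ if } v \text{ emits an edge.}$$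
A vertex that emits no edge is a sink. Note the convention: $e=s(e)\,e\,r(e)$, so a path is multiplied from left to right.

For a C$^*$-algebra $A$, two projections $p,q$ in matrices over $A$ are equivalent, $p\sim q$, if there is a rectangular matrix $w$ over $A$ with $w^*w=p$ and $ww^*=q$. The set $V(A)$ of classes $[p]$ is an abelian monoid under $[p]+[q]=[p\oplus q]$. In $C^*(E)$ we see relations at once: $r(e)=e^*e\sim ee^*$, so $[v]=\sum_{s(e)=v}[r(e)]$ whenever $v$ emits an edge. Let $M(E)$ be the abelian monoid with one generator $a_v$ per vertex and exactly these relations, $a_v=\sum_{s(e)=v}a_{r(e)}$. There is a natural homomorphism $M(E)\to V(C^*(E))$, $a_v\mapsto[v]$. Are there further projections, or further relations?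

**Proposition 1.1.** If $E$ is finite and acyclic, then $M(E)\to V(C^*(E))$ is an isomorphism, and both monoids are free on the sinks.

*Proof.* **Step 1: a spanning set.** If $s(e)\ne s(f)$ then $e^*f=e^*s(e)s(f)f=0$; if $s(e)=s(f)$ then $e^*f$ is $0$ or a vertex. Hence every product of generators and adjoints is $0$ or of the form $\alpha\beta^*$ with paths $\alpha,\beta$ ending at the same vertex $u$. If $u$ is not a sink, write $\alpha\beta^*=\alpha u\beta^*=\sum_{s(e)=u}(\alpha e)(\beta e)^*$. Since $E$ is finite and acyclic this expansion stops. So $C^*(E)$ is spanned by the $\alpha\beta^*$ with $\alpha,\beta\in P_w$, where $w$ runs through the sinks and $P_w$ is the finite set of paths ending at $w$.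

**Step 2: matrix units.** If $\beta,\gamma$ are paths ending at sinks, then $\beta^*\gamma=0$ unless one of them is an initial segment of the other; a path ending at a sink cannot be extended, so $\beta^*\gamma=\delta_{\beta,\gamma}r(\beta)$. Thus the $\alpha\beta^*$ multiply like matrix units, and $C^*(E)$ is a quotient of $\bigoplus_wM_{|P_w|}(\mathbb C)$. No block is killed: on the Hilbert space with orthonormal basis $\bigsqcup_wP_w$ let $v$ act as the projection onto the span of the paths that start at $v$, and let $e$ send a path $\beta$ that starts at $r(e)$ to $e\beta$ and other paths to $0$. The relations hold, and $\alpha\beta^*$ sends $\beta$ to $\alpha\neq0$. So $C^*(E)\cong\bigoplus_wM_{|P_w|}(\mathbb C)$.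

**Step 3: the two monoids.** $V(C^*(E))$ is free on the classes of rank-one projections, one for each block; the sink $w$ is such a projection. Expanding $v$ as in Step 1 gives $v=\sum\beta\beta^*$ over the paths $\beta$ from $v$ to sinks, so $[v]=\sum_wn_{v,w}[w]$ with $n_{v,w}$ the number of paths from $v$ to $w$. In $M(E)$ the same expansion gives $a_v=\sum_wn_{v,w}a_w$. Since $n_{v,w}=\sum_{s(e)=v}n_{r(e),w}$ for $v$ not a sink, $a_v\mapsto\sum_wn_{v,w}w$ is a well-defined homomorphism from $M(E)$ to the free abelian monoid on the sinks, inverse to $w\mapsto a_w$. $\square$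

The proof used two things: the expansion in Step 1 terminates, and $e^*f$ always simplifies. A cycle destroys the first. We now also destroy the second, by allowing several decompositions of the same vertex.

## 2. Several partitions at one vertex

**Definition.** A separated graph is a pair $(E,C)$ where $E=(E^0,E^1,r,s)$ is a directed graph and $C=\bigsqcup_{v\in E^0}C_v$, where each $C_v$ is a partition of $s^{-1}(v)$ into nonempty subsets. It is finitely separated if every $X\in C$ is finite. For $X\in C_v$ we write $s(X)=v$. Each edge lies in exactly one $X\in C$.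

**Definition.** For $(E,C)$ finitely separated, $L(E,C)$ is the $\mathbb C$-algebra generated by $E^0\cup E^1\cup(E^1)^*$ subject to:

- the vertices are pairwise orthogonal idempotents;
- $s(e)e=e\,r(e)=e$ and $r(e)e^*=e^*s(e)=e^*$ for $e\in E^1$;
- $e^*f=\delta_{e,f}\,r(e)$ for all $e,f\in X$, $X\in C$;
- $v=\sum_{e\in X}ee^*$ for all $v\in E^0$ and $X\in C_v$.

This is the Leavitt path algebra, introduced by Ara and Goodearl. The C$^*$-algebra $C^*(E,C)$ is the universal C$^*$-algebra generated by pairwise orthogonal projections $v$ and partial isometries $e$ satisfying the same relations, with $e^*$ the adjoint of $e$. By universality there is a canonical $*$-homomorphism $L(E,C)\to C^*(E,C)$.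

There is no relation between $e\in X$ and $f\in Y$ when $X\ne Y$ are two members of $C_v$.

**Definition.** $M(E,C)$ is the abelian monoid with generators $a_v$ $(v\in E^0)$ and relations $a_v=\sum_{e\in X}a_{r(e)}$ for all $v\in E^0$ and $X\in C_v$.

As in Section 1, $a_v\mapsto[v]$ is a homomorphism $M(E,C)\to V(C^*(E,C))$. For a ring, $V$ is defined with idempotents in place of projections. Ara and Goodearl proved that $M(E,C)\to V(L(E,C))$, $a_v\mapsto[v]$, is an isomorphism for every finitely separated graph; our map is its composite with the map $V(L(E,C))\to V(C^*(E,C))$ induced by the canonical homomorphism. For non-separated graphs, where every $C_v$ has at most one member, $M(E,C)\to V(C^*(E,C))$ is known to be an isomorphism. Whether it always is, is asked in the report "Graph Algebras: Bridges between graph C$^*$-algebras and Leavitt path algebras" (http://www.birs.ca/workshops/2013/13w5049/report13w5049.pdf). These notes prove that it is.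

**Theorem A.** For every finitely separated graph $(E,C)$ the map $M(E,C)\to V(C^*(E,C))$, $a_v\mapsto[v]$, is an isomorphism of monoids. Hence so is $V(L(E,C))\to V(C^*(E,C))$.

Two consequences, Theorems B and C, are stated and proved in Sections 12 and 13. Here are three small cases.

**Example 2.1 (one loop).** One vertex $v$, one loop $e$, $C_v=\{\{e\}\}$. Then $e^*e=v=ee^*$, so $C^*(E,C)$ is generated by a universal unitary and equals $C(\mathbb T)$. The only relation of $M(E,C)$ is $a_v=a_v$, so $M(E,C)=\mathbb N$ (with $0\in\mathbb N$). A projection in $M_n(C(\mathbb T))$ is a complex vector bundle over the circle. Such bundles are trivial, because $GL_k(\mathbb C)$ is connected, so the projection is equivalent to the unit of $M_k(C(\mathbb T))$ with $k$ its rank, and the rank distinguishes these. Theorem A holds here. The expansion of Step 1 of Section 1 would run forever.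

**Example 2.2 (two decompositions).** Vertices $v,x_1,x_2,y_1,y_2$; $C_v=\{X,Y\}$ with $X=\{e_1,e_2\}$, $Y=\{f_1,f_2\}$, $r(e_i)=x_i$, $r(f_j)=y_j$. Every element of $M(E,C)$ can be written $m_1a_{x_1}+m_2a_{x_2}+n_1a_{y_1}+n_2a_{y_2}$, and using $a_{x_1}+a_{x_2}=a_v=a_{y_1}+a_{y_2}$ we may arrange $\min(m_1,m_2)=0$. For $i,j\in\{1,2\}$ there is a representation in which $v,x_i,y_j$ have one-dimensional ranges, $e_i,f_j$ identify them, and all other generators are $0$. The rank of the element above in it is $m_i+n_j$. These four ranks determine $m_1-m_2$, hence $m_1,m_2$ (as their minimum is $0$), hence $n_1,n_2$. So the natural map is injective. Surjectivity is not visible. In the representation $i=j=1$ the product $e_1^*f_1$ is nonzero, and no relation rewrites it: this is where Step 1 of Section 1 stops.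

**Example 2.3 (no cancellation).** Vertices $t,x,y,z$; $C_t=\{X,Y\}$, where $X$ has one edge to $x$ and one to $z$, and $Y$ has one edge to $y$ and one to $z$. In $M(E,C)$ we have $a_x+a_z=a_t=a_y+a_z$. But $a_x\ne a_y$: neither side of either of the relations $a_t=a_x+a_z$, $a_t=a_y+a_z$ can be found inside the one-letter word $a_x$, so $a_x$ is alone in its class.

## 3. Invertible polynomials that are not invertible over $L(E,C)$

**Injectivity by counting.** In Example 2.2 we separated elements of $M(E,C)$ by ranks, that is, by homomorphisms to a cancellative monoid. In Example 2.3 this cannot work: any homomorphism from $M(E,C)$ to a group sends $a_x$ and $a_y$ to the same element, and so does any invariant that factors through $K_0(C^*(E,C))$. To prove $x\not\sim y$ in $C^*(E,C)$ we need an invariant with values in the monoid $M(E,C)$ itself.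

**Reduction to Ara–Goodearl by approximation.** Write $B=C^*(E,C)$ and let $L\subseteq B$ be the image of $L(E,C)$, which is dense. Given an equivalence $u$ over $B$ between two sums of vertices, approximate $u$ by a matrix $g$ over $L$. Then $g$ is invertible over $B$, and we would like to say that the two sums of vertices are isomorphic over $L(E,C)$. This is the point where the approach stops: an element of $L$ can be invertible in $B$ without being invertible in $L$. In Example 2.1, $L=\mathbb C[e,e^*]$ is the algebra of Laurent polynomials, and $2-e^*$ is invertible in $C(\mathbb T)$, but the invertible Laurent polynomials are the nonzero monomials. For the same reason a projection over $B$ is close to a matrix $h$ over $L$, but the functional calculus that turns $h$ into an idempotent leaves $L$.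

**What one can do instead.** The element $2-e^*$ is harmless for another reason: the path $2-te^*$, $0\le t\le1$, deforms it to $2$ through invertibles. More generally, for $\alpha,\beta\in\mathbb C$ the element $T=\alpha+\beta e^*$ of $C(\mathbb T)$ is invertible iff $|\alpha|\neq|\beta|$; if $|\alpha|>|\beta|$ we may shrink $\beta$ to $0$, and if $|\beta|>|\alpha|$ we may shrink $\alpha$ to $0$. The result is $\alpha$ or $\beta e^*$, and nothing is left to understand. The plan is to make this work for all matrices over $L$:

1. make every matrix over $L$ linear in the $e^*$, at the cost of size (Section 8);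
2. find, for a matrix that is linear in the $e^*$ and bounded below, a finite-dimensional witness that tells which part may be shrunk (Section 5);
3. shrink, and read off the cokernel (Section 6) and an $M(E,C)$-valued invariant (Section 7).

Throughout Sections 4–11, $(E,C)$ is finitely separated and $B,L$ are as above. Inner products are linear in the first variable, and $\xi\eta^*$ is the operator $\zeta\mapsto\langle\zeta,\eta\rangle\xi$.

## 4. Bounded below morphisms and their cokernels

**Definition.** An object is a family $V=(V_v)_{v\in E^0}$ of finite-dimensional Hilbert spaces, almost all $0$. Put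
$$\mathrm{Hom}(V,V')=\bigoplus_{v,w}\mathrm{Hom}_{\mathbb C}(V_v,V'_w)\otimes wBv,$$
with the obvious composition and adjoint.

After a choice of orthonormal bases, $\mathrm{End}(V)$ is the corner $1_VM_n(B)1_V$, where $1_V=\sum_v1_{V_v}\otimes v$ is the diagonal projection in which $v$ occurs $\dim V_v$ times. So projections in $\mathrm{End}(V)$ have classes in $V(B)$, and $[1_V]$ is the image of $\sum_v(\dim V_v)a_v$. Images of elements of $M(E,C)$ are exactly the classes $[1_V]$. We write "$\mathbb C$ at $v$" for the object with $\mathbb C$ at $v$ and $0$ elsewhere. A representation of $B$ on a Hilbert space, with $H_v$ the range of $v$, makes $T\in\mathrm{Hom}(V,V')$ act from $\bigoplus_vV_v\otimes H_v$ to $\bigoplus_vV'_v\otimes H_v$.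

**Definition.** A morphism is scalar if it has the form $\sum_v\alpha_v\otimes v$ with $\alpha_v\in\mathrm{Hom}_{\mathbb C}(V_v,V'_v)$; a scalar morphism is called injective if all $\alpha_v$ are. A morphism $T\in\mathrm{Hom}(V,V')$ is bounded below if $T^*T\ge\varepsilon1_V$ for some $\varepsilon>0$. Then $T^*T$ is invertible in $\mathrm{End}(V)$, and
$$\mathrm{coker}\,T:=1_{V'}-T(T^*T)^{-1}T^*$$
is a projection in $\mathrm{End}(V')$. It is $0$ iff $T$ is an isomorphism.

**Fact 4.1.** Along a norm-continuous path of bounded below morphisms $V\to V'$, $\mathrm{coker}$ is norm-continuous and its class is constant. Indeed inversion is continuous, and projections at distance $<1$ are equivalent.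

**Fact 4.2.** If $T$ is bounded below and $A,C$ are isomorphisms, then $\mathrm{coker}(ATC)\sim\mathrm{coker}\,T$.

*Proof.* For $C$: $TC(C^*T^*TC)^{-1}C^*T^*=T(T^*T)^{-1}T^*$, so the two projections are equal. For $A$, put $p=\mathrm{coker}\,T$, $q=\mathrm{coker}(AT)$, $x=A^{*-1}p$, $y=A^*q$. Then $(AT)^*x=T^*p=0$, so $(1-q)x=0$ and $qx=x$. Also $T^*y=(AT)^*q=0$, so $py=y$. Hence $xy=A^{*-1}pA^*q=A^{*-1}py=A^{*-1}y=q$ and $yx=A^*qA^{*-1}p=A^*qx=A^*x=p$. So $p=x^*y^*yx\le\|y\|^2x^*x$, and $x^*x$ is invertible in the corner of $p$. Put $w=x(x^*x)^{-1/2}$, the inverse taken in that corner. Then $w^*w=p$, $ww^*\le q$ because $qw=w$, and $ww^*x=x$. So $ww^*q=ww^*xy=xy=q$, hence $ww^*=q$. $\square$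

**Fact 4.3.** $\mathrm{coker}(T_1\oplus T_2)=\mathrm{coker}\,T_1\oplus\mathrm{coker}\,T_2$, and the morphism $0\to Z$ from the zero object has cokernel $1_Z$.

**Fact 4.4.** If $\delta:O'\to V'$ is an injective scalar morphism and $T:V\to O'$ is bounded below, then $\delta T$ is bounded below and $\mathrm{coker}(\delta T)\sim\mathrm{coker}\,T\oplus1_{Z'}$ with $\dim Z'_v=\dim V'_v-\dim O'_v$.

*Proof.* Complementing the image of each $\delta_v$ gives a scalar isomorphism $A:V'\to O'\oplus Z'$ such that $A\delta$ is the inclusion of $O'$. Then $A\delta T=T\oplus(0\to Z')$; apply Facts 4.2 and 4.3. $\square$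

## 5. Pencils, certificates and convex duality

Fix a finite subset $\mathcal X\subseteq C$ and put $\mathcal X_v=\mathcal X\cap C_v$.

**Definition.** A pencil $V\to V'$ over $\mathcal X$ is a family of coefficients $\alpha_v\in\mathrm{Hom}_{\mathbb C}(V_v,V'_v)$ for $v\in E^0$ and $\beta_e\in\mathrm{Hom}_{\mathbb C}(V_{s(e)},V'_{r(e)})$ for $e\in X\in\mathcal X$, together with the morphism
$$T=\sum_v\alpha_v\otimes v+\sum_{X\in\mathcal X}\sum_{e\in X}\beta_e\otimes e^*\in\mathrm{Hom}(V,V').$$

We separate the coefficients from the $e^*$. Let $R$ be the object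
$$R_u=V_u\oplus\bigoplus_{e\in X\in\mathcal X,\ r(e)=u}V_{s(e)},$$
with a "$0$-block" $V_u$ and "$e$-blocks" $V_{s(e)}$. With $\iota_u,\iota_e$ the block inclusions, put
$$\omega=\sum_v\iota_v\otimes v+\sum_{X\in\mathcal X}\sum_{e\in X}\iota_e\otimes e^*\in\mathrm{Hom}(V,R),$$
which depends only on $V$ and $\mathcal X$. Let $D_u:R_u\to V'_u$ be $\alpha_u$ on the $0$-block and $\beta_e$ on the $e$-block. Then $T=D\omega$ with $D=\sum_uD_u\otimes u$ scalar. Conversely every family of linear maps $D_u:R_u\to V'_u$ defines a pencil. Put $K_u=\ker D_u$.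

For $T=D\omega$ to be bounded below, the range of $\omega$ must stay uniformly away from the kernel of $D$. We look for a quadratic form $J$ that is positive on $\ker D$ and negative on the range of $\omega$.

**Definition.** Consider a family $Y$ of Hermitian operators $Y_{0,v}$ on $V_v$ $(v\in E^0)$ and $Y_X$ on $V_{s(X)}$ $(X\in\mathcal X)$. Let $J_u$ be the block-diagonal operator on $R_u$ equal to $Y_{0,u}$ on the $0$-block and to $Y_X$ on each $e$-block with $e\in X$; put $J=\sum_uJ_u\otimes u$ and $S_v=Y_{0,v}+\sum_{X\in\mathcal X_v}Y_X$. The family $Y$ is a certificate for $T$ if $J_u$ is positive definite on $K_u$ for all $u$ and $S_v$ is negative definite, $S_v<0$, for all $v$. (Conditions on zero spaces are void.) The set of certificates is $\mathcal Y(T)$.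

The same operator $Y_X$ is used on all $e$-blocks with $e\in X$. That makes the range of $\omega$ computable: since $J$ is block diagonal no cross terms $ef^*$ with $e\ne f$ occur, and since $\sum_{e\in X}ee^*=s(X)$,
$$\omega^*J\omega=\sum_vY_{0,v}\otimes v+\sum_{X\in\mathcal X}\sum_{e\in X}Y_X\otimes ee^*=\sum_vS_v\otimes v.\tag{1}$$

**Example 5.1.** For one loop, $\mathcal X=\{\{e\}\}$, $V=V'=\mathbb C$ and $T=\alpha+\beta e^*$, we have $R=\mathbb C^2$ and $D=(\alpha\ \ \beta)$. A certificate is a pair of real numbers with $Y_0+Y_X<0$ and $J=\mathrm{diag}(Y_0,Y_X)>0$ on $\ker D$. If $(\alpha,\beta)\ne0$, the kernel is spanned by $(\beta,-\alpha)$, so the second condition reads $Y_0|\beta|^2+Y_X|\alpha|^2>0$. If $|\alpha|>|\beta|$, take $Y_X=1$ and $Y_0=-1-\varepsilon$ with $\varepsilon$ small; if $|\beta|>|\alpha|$, exchange the roles. If $|\alpha|=|\beta|\neq0$ the two conditions contradict each other, and for $\alpha=\beta=0$ positivity on all of $\mathbb C^2$ contradicts $Y_0+Y_X<0$. So certificates exist exactly when $T$ is bounded below, and the negative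 entry of $J$ marks the dominant coefficient.

**Convexity and openness.** The set $\mathcal Y(T)$ is convex, since its conditions are. Next,
$$J_u>0\text{ on }\ker D_u\iff J_u+\lambda D_u^*D_u>0\text{ for some }\lambda>0.\tag{2}$$
The implication from right to left is clear. If the right side fails, there are unit vectors $x_n\in R_u$ with $\langle J_ux_n,x_n\rangle+n\|D_ux_n\|^2\le0$; a limit point $x$ satisfies $D_ux=0$ and $\langle J_ux,x\rangle\le0$. As only finitely many $R_u$ are nonzero, one $\lambda$ serves all $u$. For fixed $\lambda$, the right side of (2) and $S_v<0$ are open conditions on $(D,Y)$. Hence the set of pairs (pencil $V\to V'$ over $\mathcal X$, certificate) is open in the finite-dimensional space of all pairs $(D,Y)$. In particular a certificate of one pencil is a certificate of all nearby pencils.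

**Lemma 5.2.** If $\mathcal Y(T)\ne\emptyset$, then $T$ is bounded below.

*Proof.* By (2) choose $\lambda>0$ with $J+\lambda D^*D\ge0$. Compressing by $\omega$ and using (1), $\lambda T^*T\ge-\omega^*J\omega=-\sum_vS_v\otimes v\ge\varepsilon1_V$ for some $\varepsilon>0$. $\square$

The converse is the heart of the matter. When no certificate exists, duality produces a family of positive matrices, and these matrices are turned into a representation of $B$ in which $T$ has a kernel.

**Lemma 5.3.** If $T$ is bounded below, then $\mathcal Y(T)\ne\emptyset$. Moreover every $v\in E^0$ is nonzero in $B$.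

*Proof.* **Step 1: set up the duality.** If all $K_u=0$, take $Y_X=0$ and $Y_{0,v}=-1$. Otherwise let $\mathcal G$ be the set of families $G=(G_u)$ of positive operators on $R_u$ with range in $K_u$ and $\sum_u\mathrm{tr}\,G_u=1$. It is nonempty, compact and convex. Writing $(G_u)_{0,0}$ and $(G_u)_{e,e}$ for the diagonal blocks, let
$$\Phi(G)_X=\sum_{e\in X}(G_{r(e)})_{e,e}-(G_{s(X)})_{0,0}\qquad(X\in\mathcal X),$$
a Hermitian operator on $V_{s(X)}$. The map $\Phi$ is linear.

**Step 2: if $0\notin\Phi(\mathcal G)$, there is a certificate.** The set $\Phi(\mathcal G)$ is compact and convex, so it is separated from $0$ by a hyperplane: there are Hermitian $Y_X$ and $\gamma>0$ with $\sum_X\mathrm{tr}(Y_X\Phi(G)_X)\ge\gamma$ for all $G\in\mathcal G$. Put $Y_{0,v}=-\sum_{X\in\mathcal X_v}Y_X-\frac\gamma2$. Then $S_v=-\gamma/2<0$, and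
$$\sum_u\mathrm{tr}(J_uG_u)=\sum_v\mathrm{tr}\big(Y_{0,v}(G_v)_{0,0}\big)+\sum_X\sum_{e\in X}\mathrm{tr}\big(Y_X(G_{r(e)})_{e,e}\big)=\sum_X\mathrm{tr}(Y_X\Phi(G)_X)-\frac\gamma2\sum_v\mathrm{tr}(G_v)_{0,0}\ge\frac\gamma2,$$
because $\sum_v\mathrm{tr}(G_v)_{0,0}\le\sum_v\mathrm{tr}\,G_v=1$. Taking $G=xx^*$ for a unit vector $x\in K_u$ (and $0$ at the other vertices) gives $\langle J_ux,x\rangle>0$. So $Y$ is a certificate.

From now on suppose $\Phi(G)=0$ for some $G\in\mathcal G$; we derive a contradiction.

**Step 3: from positive matrices to vectors.** For $\xi\in V\otimes\Lambda$ with $V,\Lambda$ finite-dimensional Hilbert spaces, write $\xi=\sum_j\xi_j\otimes f_j$ with $(f_j)$ an orthonormal basis of $\Lambda$, and put $\rho(\xi)=\sum_j\xi_j\xi_j^*$, an operator on $V$ (the partial trace of $\xi\xi^*$). If $(\varepsilon_i)$ is an orthonormal basis of $V$ and $\xi=\sum_i\varepsilon_i\otimes p_i$ with $p_i\in\Lambda$, then $\xi_j=\sum_i\langle p_i,f_j\rangle\varepsilon_i$, so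
$$\rho(\xi)=\sum_{i,k}\langle p_i,p_k\rangle\,\varepsilon_i\varepsilon_k^*.$$
Thus $\rho(\xi)$ is the Gram matrix of the coefficient vectors $p_i$.

Let $\Lambda_u=\mathbb C^{\dim R_u}$ with standard basis $(f_j)$, and write $G_u=A_uA_u^*$ with $A_u:\Lambda_u\to R_u$ of range in $K_u$ (for instance $G_u^{1/2}$ written in an orthonormal basis). Put $x_u=\sum_jA_uf_j\otimes f_j\in K_u\otimes\Lambda_u$. Then $\rho(x_u)=A_uA_u^*=G_u$. Let $x_{u,0}\in V_u\otimes\Lambda_u$ and $x_e\in V_{s(e)}\otimes\Lambda_{r(e)}$ (for $r(e)=u$) be the block components of $x_u$. Then $\rho(x_{u,0})=(G_u)_{0,0}$ and $\rho(x_e)=(G_{r(e)})_{e,e}$.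

**Step 4: $\Phi(G)=0$ gives partial isometries.** Let $X\in\mathcal X_v$ and $y_X=(x_e)_{e\in X}\in V_v\otimes\bigoplus_{e\in X}\Lambda_{r(e)}$. Then $\rho(y_X)=\sum_{e\in X}(G_{r(e)})_{e,e}=(G_v)_{0,0}=\rho(x_{v,0})$. So the coefficient vectors of $x_{v,0}$ and of $y_X$ with respect to an orthonormal basis of $V_v$ have the same Gram matrix. Hence there is an isometry $u_X$ from a subspace of $\Lambda_v$ (the span of the coefficient vectors of $x_{v,0}$) into $\bigoplus_{e\in X}\Lambda_{r(e)}$ with $(1\otimes u_X)x_{v,0}=y_X$.

**Step 5: a representation of $B$.** Let $H_u=\Lambda_u\oplus\ell^2$ for all $u\in E^0$. For every $v$ and $X\in C_v$ choose a unitary $U_X:H_v\to\bigoplus_{e\in X}H_{r(e)}$, extending $u_X$ if $X\in\mathcal X$. This is possible because $X$ is finite and nonempty, and the orthocomplements of the finite-dimensional initial and final spaces are separable and infinite-dimensional. Let $v$ act on $\bigoplus_uH_u$ as the projection onto $H_v$; let $e\in X$ act as $U_X^*$ on $H_{r(e)}$, viewed as the $e$-summand of $\bigoplus_{f\in X}H_{r(f)}$,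 and as $0$ on the other summands. Then $e^*$ restricted to $H_{s(X)}$ is the $e$-component of $U_X$. For $e,f\in X$, $e^*f$ is the $(e,f)$ entry of $U_XU_X^*=1$, so $e^*f=\delta_{e,f}r(e)$; and $\sum_{e\in X}ee^*=U_X^*U_X=s(X)$. All defining relations hold. Different members of $C_v$ may be treated independently because no relation links them.

**Step 6: the contradiction.** Let $x=(x_{v,0})_v\in\bigoplus_vV_v\otimes H_v$. The $0$-block component of $\omega x$ at $u$ is $x_{u,0}$. For $e\in X\in\mathcal X$ its $e$-block component is the $e$-component of $(1\otimes U_X)x_{s(e),0}=y_X$, which is $x_e$. So $\omega x=(x_u)_u\in\bigoplus_uK_u\otimes H_u$, and $Tx=D\omega x=0$. Since $T$ is bounded below, $x=0$. Then $\omega x=0$, so all $x_u=0$ and $G=0$, contradicting $\sum_u\mathrm{tr}\,G_u=1$.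

**Step 7: vertices are nonzero.** The construction of Step 5 with all $\Lambda_u=0$ and arbitrary unitaries $U_X$ gives a representation with every $H_v\ne0$. So $v\neq0$ in $B$. $\square$

## 6. Shrinking the positive part of a certificate

Let $T:V\to V'$ be a bounded below pencil over $\mathcal X$ and $Y\in\mathcal Y(T)$. Let $k_{0,v}$ and $k_X$ be the dimensions of the spectral subspaces of $Y_{0,v}$ and $Y_X$ for $(-\infty,0]$. Let $R_u=R_u^+\oplus R_u^-$ be the decomposition into the spectral subspaces of $J_u$ for $(0,\infty)$ and $(-\infty,0]$, with projections $\mathrm{pr}_+$ and $\mathrm{pr}_-$. So $\dim R_u^-=k_{0,u}+\sum_{e\in X\in\mathcal X,\,r(e)=u}k_X$. Define $z_Y(T)=(z_v)_v$ by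
$$z_v=\Big[\dim V'_v-\dim R_v^-\Big]+\Big[k_{0,v}+\sum_{X\in\mathcal X_v}k_X-\dim V_v\Big].\tag{3}$$

**Proposition 6.1.** Both brackets in (3) are $\ge0$, and $\mathrm{coker}\,T\sim1_Z$ with $\dim Z_v=z_v$. More precisely, $T^s:=D(s\,\mathrm{pr}_++\mathrm{pr}_-)\omega$ $(0\le s\le1)$ is a path of pencils with $Y\in\mathcal Y(T^s)$, $T^1=T$ and $T^0=\delta U\sigma$. Here $\sigma:V\to O$ and $\delta:O'\to V'$ are injective scalar morphisms,
$$O_v=\mathbb C^{k_{0,v}}\oplus\bigoplus_{X\in\mathcal X_v}\mathbb C^{k_X},\qquad O'_u=\mathbb C^{k_{0,u}}\oplus\bigoplus_{e\in X\in\mathcal X,\ r(e)=u}\mathbb C^{k_X},$$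
and $U:O\to O'$ is the unitary which is the identity on the $0$-blocks and $\sum_{e\in X}1_{\mathbb C^{k_X}}\otimes e^*$, with values in the $e$-blocks, on the $X$-blocks.

*Proof.* **Step 1: $U$ is unitary.** On an $X$-block $U$ is the column $(e^*)_{e\in X}$ (tensored with the identity). Its adjoint times itself is $\sum_{e\in X}ee^*=s(X)$, and the product in the other order is the matrix $(e^*f)_{e,f}=(\delta_{e,f}r(e))$.

**Step 2: the certificate survives the shrinking.** The operators $S_v$ do not involve $D$, so only positivity on the kernels has to be checked. Let $0<s\le1$ and $x=x_++x_-\in\ker D_u(s\,\mathrm{pr}_++\mathrm{pr}_-)$. Then $y=sx_++x_-\in K_u$ and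
$$\langle J_ux,x\rangle=s^{-2}\langle J_uy_+,y_+\rangle+\langle J_uy_-,y_-\rangle\ge\langle J_uy,y\rangle,$$
which is $>0$ if $x\neq0$. For $s=0$: since $J_u>0$ on $K_u$ and $J_u\le0$ on $R_u^-$, we have $K_u\cap R_u^-=0$. So $D_u|_{R_u^-}$ is injective, $\ker(D_u\mathrm{pr}_-)=R_u^+$, and $J_u>0$ there. Thus $Y\in\mathcal Y(T^s)$ for all $s\in[0,1]$. By Lemma 5.2 all $T^s$ are bounded below, and $\mathrm{coker}\,T\sim\mathrm{coker}\,T^0$ by Fact 4.1.

**Step 3: factor $T^0$.** Let $\tau_{0,v}:\mathbb C^{k_{0,v}}\to V_v$ and $\tau_X:\mathbb C^{k_X}\to V_{s(X)}$ be isometries onto the spectral subspaces for $(-\infty,0]$. Put $\sigma_v=(\tau_{0,v}^*,(\tau_X^*)_{X\in\mathcal X_v})$ and $\delta_u=D_u\circ(\tau_{0,u}\oplus\bigoplus_e\tau_{X_e})$, where $e\in X_e$. On each block $\mathrm{pr}_-$ is $\tau\tau^*$. Applying the $\tau^*$ blockwise to $\omega$ gives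
$$\sum_v\iota_v\tau_{0,v}^*\otimes v+\sum_{X\in\mathcal X}\sum_{e\in X}\iota_e\tau_X^*\otimes e^*=U\sigma$$
(with $\iota$ now the block inclusions of $O'$), and applying $D$ after the $\tau$'s gives $\delta$. So $T^0=D\,\mathrm{pr}_-\omega=\delta U\sigma$.

**Step 4: $\delta$ and $\sigma$ are injective.** For $\delta_u$ this is the injectivity of $D_u|_{R_u^-}$ from Step 2. If $\sigma_v\xi=0$, then $\xi$ is orthogonal to the spectral subspaces for $(-\infty,0]$, so $\langle Y_{0,v}\xi,\xi\rangle\ge0$ and $\langle Y_X\xi,\xi\rangle\ge0$ for all $X\in\mathcal X_v$. Hence $\langle S_v\xi,\xi\rangle\ge0$, and $\xi=0$ because $S_v<0$. Counting dimensions, $\dim R_v^-=\dim O'_v\le\dim V'_v$ and $\dim V_v\le\dim O_v$. So both brackets are $\ge0$.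

**Step 5: compute the cokernel.** By Fact 4.4, Fact 4.2 and Fact 4.4 again (the last time for $\sigma=\sigma1_V$),
$$\mathrm{coker}(\delta U\sigma)\sim1_{Z'}\oplus\mathrm{coker}(U\sigma)\sim1_{Z'}\oplus\mathrm{coker}\,\sigma\sim1_{Z'}\oplus1_{Z''},$$
where $\dim Z'_v$ and $\dim Z''_v$ are the first and the second bracket in (3). $\square$

In Example 5.1 with $|\alpha|>|\beta|$ and $Y=(-1-\varepsilon,1)$ this is the path $T^s=\alpha+s\beta e^*$.

## 7. An invariant with values in $M(E,C)$

The numbers $z_v$ depend on the certificate, and it is instructive to see how.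

**Example 7.1.** Let $v$ have one member $X=\{e_1,e_2\}$ with $r(e_1)=x$, $r(e_2)=y$, where $v,x,y$ are distinct and $x,y$ are sinks. Take $\mathcal X=\{X\}$, $V=\mathbb C$ at $v$, $V'=R$ and $D=1$. So $T=\omega=(v,e_1^*,e_2^*)^t$, and $R_v=R_x=R_y=\mathbb C$. All $K_u$ vanish, so a certificate is a pair of real numbers with $Y_0+Y_X<0$. For $Y=(-2,1)$ we have $k_0=1$, $k_X=0$, and (3) gives $z_v=0$, $z_x=z_y=1$. For $Y=(1,-2)$ we have $k_0=0$, $k_X=1$ and $z_v=1$, $z_x=z_y=0$. The two answers are $a_x+a_y$ and $a_v$. They differ as vectors and agree in $M(E,C)$, by the defining relation.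

This is the general picture: when an eigenvalue of $Y_X$ crosses $0$, the answer changes by the relation that belongs to $X$.

**Lemma 7.2.** For a bounded below pencil $T$ the element $\mu(T):=\sum_vz_va_v\in M(E,C)$ does not depend on $Y\in\mathcal Y(T)$. Moreover:

1. $\mu$ is constant along paths of bounded below pencils $V\to V'$ over $\mathcal X$ with continuous coefficients.
2. $\mu(T_1\oplus T_2)=\mu(T_1)+\mu(T_2)$. If $P$ is a scalar isomorphism and $Q$ a scalar unitary, then $\mu(PTQ)=\mu(T)$; in particular the order of summands is irrelevant.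
3. $\mu(0\to Z)=\sum_v(\dim Z_v)a_v$.
4. If $T$ is an isomorphism, then for every $Y\in\mathcal Y(T)$ both brackets in (3) vanish for all $v$, and all $Y_{0,v},Y_X$ are invertible. In particular $\mu(T)=0$.

*Proof.* **Step 1: independence of the certificate.** $\mathcal Y(T)$ is nonempty by Lemma 5.3 and convex, hence connected. So it suffices to show that $\sum_vz_va_v$ is locally constant in $Y$. Fix $Y_*\in\mathcal Y(T)$. Let $n_{0,v},n_X$ be the numbers of strictly negative eigenvalues of its members and $l_{0,v},l_X$ the multiplicities of the eigenvalue $0$. Put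
$$A_u=\dim V'_u-\dim R_u^-(Y_*),\qquad N_v=n_{0,v}+\sum_{X\in\mathcal X_v}n_X-\dim V_v.$$
By Proposition 6.1, $A_u\ge0$. Also $N_v\ge0$: if $\xi\in V_v$ is annihilated by the strictly negative spectral projections of $Y_{*,0,v}$ and of all $Y_{*,X}$, $X\in\mathcal X_v$, then $\langle S_v\xi,\xi\rangle\ge0$, so $\xi=0$; thus $V_v$ embeds into the direct sum of the strictly negative subspaces.

For $Y\in\mathcal Y(T)$ near $Y_*$, positive eigenvalues stay positive and negative ones stay negative. So $k_{0,v}=n_{0,v}+j_{0,v}$ and $k_X=n_X+j_X$ with $0\le j_{0,v}\le l_{0,v}$ and $0\le j_X\le l_X$. The brackets in (3) become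
$$\Big[A_v+(l_{0,v}-j_{0,v})+\sum_{e\in X\in\mathcal X,\ r(e)=v}(l_X-j_X)\Big]+\Big[N_v+j_{0,v}+\sum_{X\in\mathcal X_v}j_X\Big].$$
Summing over $v$,
$$\sum_vz_va_v=\sum_uA_ua_u+\sum_vN_va_v+\sum_v\big[(l_{0,v}-j_{0,v})+j_{0,v}\big]a_v+\sum_{X\in\mathcal X}\Big[(l_X-j_X)\sum_{e\in X}a_{r(e)}+j_Xa_{s(X)}\Big].\tag{4}$$
All coefficients are $\ge0$, so this is an identity in the monoid and no subtraction takes place. Since $\sum_{e\in X}a_{r(e)}=a_{s(X)}$ in $M(E,C)$, the last bracket is $l_Xa_{s(X)}$, and the value does not depend on the $j$'s.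

**Step 2: homotopy invariance (1).** By openness a certificate of $T$ is a certificate of all nearby pencils $V\to V'$, and (3) depends only on $Y$, $\dim V$ and $\dim V'$. So $\mu$ is locally constant along the path.

**Step 3: (2) and (3).** A direct sum of certificates is a certificate of $T_1\oplus T_2$, and all dimensions add. For $PTQ$ with $Q:\tilde V\to V$, let $\hat Q_u:\tilde R_u\to R_u$ be the block-diagonal unitary induced by $Q$. Then $\omega Q=\hat Q\tilde\omega$, so $PTQ$ is the pencil with $\tilde D=PD\hat Q$, whose kernels are the $\hat Q_u^{-1}K_u$. The family $\tilde Y_{0,v}=Q_v^*Y_{0,v}Q_v$, $\tilde Y_X=Q_{s(X)}^*Y_XQ_{s(X)}$ is a certificate with the same numbers (3). For $0\to Z$ all spaces $V_v$ and $R_v$ are $0$, and (3) reads $z_v=\dim Z_v$.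

**Step 4: isomorphisms (4).** By Proposition 6.1, $1_Z\sim\mathrm{coker}\,T=0$, so $1_Z=0$. Since $v\ne0$ in $B$ (Lemma 5.3), $z_v=0$ for all $v$, so both nonnegative brackets vanish. Use Step 1 with $Y_*=Y$: the second bracket in (3) is $N_v+l_{0,v}+\sum_{X\in\mathcal X_v}l_X$. It vanishes and $N_v\ge0$, so all $l_{0,v}$ and $l_X$ are $0$. That is, all members of $Y$ are invertible. $\square$

## 8. Matrices over $L$ as Schur complements of pencils

A matrix over $L$ contains products of several $e$'s and $e^*$'s. We trade degree for size. For instance $(e^*)^2=0-e^*(-1)^{-1}e^*$ expresses a quadratic element through linear ones.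

**Lemma 8.1.** Let $g\in\mathrm{Hom}(V,V')$ have entries in $L$. Then there are objects $F,F'$, a finite $\mathcal X\subseteq C$, and pencils $g_0:V\to V'$, $b:F\to V'$, $c:V\to F'$, $d:F\to F'$ over $\mathcal X$ with $d$ an isomorphism and $g=g_0-bd^{-1}c$.

*Proof.* Pencils are of this form, with $F=F'=0$. Enlarging $\mathcal X$ by zero coefficients is harmless, so finitely many pencils may always be regarded as pencils over a common $\mathcal X$.

**Step 1: sums.** For $g+g'$ use $g_0+g_0'$, $(b\ \ b')$, $\binom{c}{c'}$ and $d\oplus d'$.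

**Step 2: composites.** Let $g_i=g_{0i}-b_id_i^{-1}c_i$ with $g_1:V\to V'$, $g_2:V'\to V''$. We claim $g_2g_1=0-bd^{-1}c$ with
$$d=\begin{pmatrix}d_1&0&0\\b_1&-1&0\\0&c_2&d_2\end{pmatrix}:F_1\oplus V'\oplus F_2\to F_1'\oplus V'\oplus F_2',\quad c=\begin{pmatrix}c_1\\g_{01}\\0\end{pmatrix},\quad b=(0,\ g_{02},\ b_2).$$
Here $d$ is an isomorphism, being triangular with isomorphisms on the diagonal. The equation $d(y_1,z,y_2)^t=-cx$ means $y_1=-d_1^{-1}c_1x$, $z=g_{01}x+b_1y_1=g_1x$ and $y_2=-d_2^{-1}c_2z$. Then $-bd^{-1}cx=b(y_1,z,y_2)^t=g_{02}z+b_2y_2=g_2z=g_2g_1x$.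

**Step 3: generators.** Scalar morphisms, in particular vertices, are pencils, and so are the $e^*$. For $e\in X\in C_v$ let $U_X=(f^*)_{f\in X}$, a unitary pencil from $\mathbb C$ at $v$ to $\bigoplus_{f\in X}(\mathbb C\text{ at }r(f))$, and let $\iota_e$ be the scalar inclusion of the $e$-summand. Since $U_X^{-1}=U_X^*$ is the row $(f)_{f\in X}$, we get $e=U_X^{-1}\iota_e=0-(-1)U_X^{-1}\iota_e$.

**Step 4: general $g$.** $g$ is a finite sum of terms $\eta\xi^*\otimes m$ with $\xi\in V_v$, $\eta\in V'_w$ and $m\in wLv$ a composable product of vertices, $e$'s and $e^*$'s (other products are $0$). Such a term is the composite of the scalar morphism $\xi^*:V\to(\mathbb C\text{ at }v)$, the morphism $m:(\mathbb C\text{ at }v)\to(\mathbb C\text{ at }w)$, which is a composite of generators, and the scalar morphism $\eta:(\mathbb C\text{ at }w)\to V'$. $\square$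

For arbitrary morphisms $g_0,b,c$ and an isomorphism $d$, put $g=g_0-bd^{-1}c$. Then
$$\begin{pmatrix}g_0&b\\c&d\end{pmatrix}=\begin{pmatrix}1&bd^{-1}\\0&1\end{pmatrix}\begin{pmatrix}g&0\\0&d\end{pmatrix}\begin{pmatrix}1&0\\d^{-1}c&1\end{pmatrix}.\tag{5}$$
The outer factors are isomorphisms. So the left side is bounded below iff $g$ is, and it is an isomorphism iff $g$ is; in the first case its cokernel is $\sim\mathrm{coker}\,g$ by Facts 4.2 and 4.3. If $g_0,b,c,d$ are pencils over $\mathcal X$, so is the left side.

## 9. Injectivity by a rotation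

Suppose $\sum m_va_v$ and $\sum n_va_v$ have the same image in $V(B)$. We must show that they are equal in $M(E,C)$.

**Step 1: an isomorphism over $L$.** Take objects $V,V'$ with $\dim V_v=m_v$, $\dim V'_v=n_v$. Then $1_V\sim1_{V'}$, so there is $u\in\mathrm{Hom}(V,V')$ with $u^*u=1_V$, $uu^*=1_{V'}$. As $L$ is dense, choose $g\in\mathrm{Hom}(V,V')$ with entries in $L$ and $\|g-u\|<1$. Then $\|u^*g-1_V\|<1$, so $u^*g$ is invertible and $g=u(u^*g)$ is an isomorphism.

**Step 2: two linked paths of pencils.** An isomorphism $g:V\to V'$ can be rotated into the identity of $V$: the columns $\binom{\cos\theta}{\sin\theta\,g}:V\to V\oplus V'$ go from $\binom10$, with "cokernel $V'$", to $\binom0g$, with "cokernel $V$". We do this with pencils. Take $\mathcal X,F,F',g_0,b,c,d$ for $g$ as in Lemma 8.1, and put $\tilde g=\begin{pmatrix}g_0&b\\c&d\end{pmatrix}$, an isomorphism by (5). Consider the pencils $V\oplus F\to V\oplus V'\oplus F'$ over $\mathcal X$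
$$T_\theta=\begin{pmatrix}\cos\theta&0\\\sin\theta\,g_0&\sin\theta\,b\\c&d\end{pmatrix}\ (0\le\theta\le\tfrac\pi2),\qquad T'_s=\begin{pmatrix}1&0\\0&0\\sc&d\end{pmatrix}\ (0\le s\le1).$$
In (5), with the top two rows taken as one row, the Schur complement "$g$" of $T_\theta$ is $\binom{\cos\theta}{\sin\theta\,g}$ and that of $T'_s$ is $\binom10$. Both are bounded below, since $\cos^2\theta+\sin^2\theta\,g^*g\ge\varepsilon$ for some $\varepsilon>0$ independent of $\theta$. So all $T_\theta$ and $T'_s$ are bounded below, and $T_0=T'_1$.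

**Step 3: compare the ends.** By Lemma 7.2(1), $\mu(T_{\pi/2})=\mu(T_0)=\mu(T'_1)=\mu(T'_0)$. Up to the order of summands $T_{\pi/2}=(0\to V)\oplus\tilde g$ and $T'_0=1_V\oplus(0\to V')\oplus d$. The pencils $\tilde g$, $1_V$ and $d$ are isomorphisms. By Lemma 7.2(2)–(4), $\mu(T_{\pi/2})=\sum m_va_v$ and $\mu(T'_0)=\sum n_va_v$. Hence $\sum m_va_v=\sum n_va_v$ in $M(E,C)$. So $M(E,C)\to V(B)$ is injective.

## 10. Vertices generate $K_0$

For surjectivity we know from Proposition 6.1 that cokernels of bounded below pencils are sums of vertices. To realize a projection $q$ as such a cokernel we first need a complement: objects $F_1,F_2$ with $q\oplus1_{F_1}\sim1_{F_2}$. This is a statement about $K_0$, and we prove it by running the deformation of Section 6 on a loop.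

Recall from K-theory: for a unital C$^*$-algebra $A$ the Bott map $\beta:K_0(A)\to K_1(C(\mathbb T,A))$, $[p]\mapsto[1+(z-1)p]$, is an injective homomorphism. Indeed, by Bott periodicity it is an isomorphism onto $K_1(SA)$ with $SA$ the suspension, and $K_1(SA)\to K_1(C(\mathbb T,A))$ is split injective.

**Lemma 10.1.** Every projection over $B$ is equivalent to a projection $q\in\mathrm{End}(V)$ for some object $V$, and there are objects $F_1,F_2$ with $q\oplus1_{F_1}\sim1_{F_2}$.

*Proof.* **Step 1: move the projection into some $\mathrm{End}(V)$.** Finite sums of vertices form an approximate unit of $B$. So for a projection $p\in M_k(B)$ there is a finite $\Sigma\subseteq E^0$ such that, with $p_\Sigma=\sum_{v\in\Sigma}v$, the self-adjoint element $a=(p_\Sigma\otimes1_k)p(p_\Sigma\otimes1_k)$ satisfies $\eta:=\|a-p\|<\frac14$. It lies in $M_k(p_\Sigma Bp_\Sigma)=\mathrm{End}(V)$ with $V_v=\mathbb C^k$ for $v\in\Sigma$ and $V_v=0$ otherwise. Its spectrum lies within $\eta$ of $\{0,1\}$, so functional calculus gives a projection $q\in\mathrm{End}(V)$ with $\|q-a\|\le\eta$.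 Then $\|q-p\|<1$ and $q\sim p$.

**Step 2: encode $q$ in a loop of pencils.** Choose $h\in\mathrm{End}(V)$ with entries in $L$ and $\|h-q\|<\frac12$. For $z\in\mathbb T$ let $g_z=1+(z-1)q$, a unitary, and $g_z^h=1+(z-1)h$. As $\|g_z-g_z^h\|<1$, the straight line joins the loops $g$ and $g^h$ through loops of invertibles. Write $h=h_0-bd^{-1}c$ as in Lemma 8.1. Then
$$\tilde g_z=\begin{pmatrix}1+(z-1)h_0&(z-1)b\\c&d\end{pmatrix}=\begin{pmatrix}1&(z-1)bd^{-1}\\0&1\end{pmatrix}\begin{pmatrix}g_z^h&0\\0&d\end{pmatrix}\begin{pmatrix}1&0\\d^{-1}c&1\end{pmatrix}\tag{6}$$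
is a continuous loop of isomorphisms $V\oplus F\to V\oplus F'$ which are pencils.

**Step 3: a $K_1$-class for loops of isomorphisms.** Now let $\Sigma\subset E^0$ be a finite nonempty set containing the supports of all objects involved, including $R,O,O'$ of Step 5 below, and let $B_\Sigma=p_\Sigma Bp_\Sigma$, a unital C$^*$-algebra. For a continuous loop of isomorphisms $T_z:M\to N$ between objects supported in $\Sigma$, let $\kappa(T)\in K_1(C(\mathbb T,B_\Sigma))$ be the class of the loop $T_1^{-1}T_z$ in $GL(\mathrm{End}(M))$, extended by the identity to a loop of invertible matrices over $B_\Sigma$. We need four properties.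

- $\kappa$ is homotopy invariant, additive for $\oplus$, and zero on constant loops. This is clear.
- $\kappa(T'T)=\kappa(T')+\kappa(T)$ for $T_z:M\to N$ and $T'_z:N\to N'$. With $x_z=T_1'^{-1}T'_z$ we have $(T'_1T_1)^{-1}T'_zT_z=T_1^{-1}x_zT_1\cdot T_1^{-1}T_z$, and $T_1^{-1}x_zT_1\oplus1_N$ is conjugate to $1_M\oplus x_z$ by the constant invertible $\begin{pmatrix}0&T_1^{-1}\\T_1&0\end{pmatrix}$.
- If $\delta_z:M\to N$ is a loop of scalar isomorphisms, then $\kappa(\delta)=\sum_{v\in\Sigma}n_v\beta([v])$ for some integers $n_v$. Each component $(\delta_1^{-1}\delta_z)_v$ with $N_v:=\dim M_v>0$ is a loop in $GL_{N_v}(\mathbb C)$, hence homotopic to $\mathrm{diag}(z^{n_v},1,\dots,1)$, and $z^nv+(1-v)=(1+(z-1)v)^n$. Put $n_v=0$ if $M_v=0$.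
- $\kappa(\tilde g)=\beta([q])$. In (6) the first factor is homotopic to $1$ (scale $bd^{-1}$ to $0$), and $d$ and the last factor are constant. So $\kappa(\tilde g)=\kappa(g^h)=\kappa(g)=\beta([q])$.

**Step 4: certificates that depend continuously on $z$.** By Lemma 5.3 each $\tilde g_z$ has a certificate. By openness, a certificate of $\tilde g_{z_0}$ is a certificate of $\tilde g_z$ for all $z$ near $z_0$. Choose finitely many such neighborhoods covering $\mathbb T$, a subordinate partition of unity, and form the corresponding convex combinations. Since $\mathcal Y(\tilde g_z)$ is convex, this gives certificates $Y_z\in\mathcal Y(\tilde g_z)$ depending continuously on $z$.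

**Step 5: shrink the whole loop.** As $\tilde g_z$ is an isomorphism, Lemma 7.2(4) says that all $Y_{0,v,z}$ and $Y_{X,z}$ are invertible. So no eigenvalue crosses $0$, the spectral projections for $(-\infty,0]$ are continuous in $z$, and their ranges are complex vector bundles over $\mathbb T$, hence trivial. Therefore the numbers $k_{0,v},k_X$ are constant, and the isometries $\tau_{0,v},\tau_X$ in the proof of Proposition 6.1 can be chosen continuous in $z$. The pencils $T_z^s$ of Proposition 6.1 for $T=\tilde g_z$ and $Y=Y_z$ are then continuous in $(s,z)$. They are isomorphisms: for fixed $z$, $s\mapsto\mathrm{coker}\,T_z^s$ is a continuous path of projections which is $0$ at $s=1$, and the norm of a projection is $0$ or $1$. At $s=0$ we have $T_z^0=\delta_zU\sigma_z$ with $U$ constant and $\delta_z,\sigma_z$ loops of injective scalar morphisms. These are bijective, because both brackets in (3) vanish by Lemma 7.2(4).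

**Step 6: read off the class.** By Step 3,
$$\beta([q])=\kappa(\tilde g)=\kappa(T^0)=\kappa(\delta)+\kappa(U)+\kappa(\sigma)=\beta\Big(\sum_{v\in\Sigma}n_v[v]\Big)$$
for some integers $n_v$, since $\kappa(U)=0$. As $\beta$ is injective, $[q]=\sum_{v\in\Sigma}n_v[v]$ in $K_0(B_\Sigma)$. Move the terms with $n_v<0$ to the left. As $B_\Sigma$ is unital with unit $p_\Sigma=\sum_{v\in\Sigma}v$, equality in $K_0(B_\Sigma)$ means equivalence after adding some multiple $p_\Sigma\otimes1_m$ to both sides, and this is again a sum of vertices. This gives $F_1$ and $F_2$. $\square$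

## 11. Every projection is a sum of vertices

**Step 1: write $q$ as a cokernel.** Let a projection over $B$ be given. By Lemma 10.1 we may take it to be $q\in\mathrm{End}(V)$, and there is $u\in\mathrm{Hom}(F_2,V\oplus F_1)$ with $u^*u=1_{F_2}$ and $uu^*=q\oplus1_{F_1}$. Let $\iota:F_1\to V\oplus F_1$ be the inclusion and $T=u^*\iota\in\mathrm{Hom}(F_1,F_2)$. Then $T^*T=\iota^*uu^*\iota=1_{F_1}$. Since $1_{F_2}=u^*(uu^*)u=u^*(q\oplus1_{F_1})u$,
$$\mathrm{coker}\,T=1_{F_2}-u^*\iota\iota^*u=u^*(q\oplus0)u.$$
This is $\sim q$ via $w=(q\oplus0)u$: $w^*w=u^*(q\oplus0)u$ and $ww^*=(q\oplus0)(q\oplus1_{F_1})(q\oplus0)=q\oplus0$.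

**Step 2: move to $L$ and linearize.** Choose $T'\in\mathrm{Hom}(F_1,F_2)$ with entries in $L$ and $\|T-T'\|<1$. All $(1-t)T+tT'$, $0\le t\le1$, are at distance at most $\|T-T'\|<1$ from the isometry $T$, so they are bounded below. By Fact 4.1, $\mathrm{coker}\,T'\sim q$. By Lemma 8.1 and (5) there is a bounded below pencil $\tilde T$ with $\mathrm{coker}\,\tilde T\sim\mathrm{coker}\,T'\sim q$.

**Step 3: conclude.** By Lemma 5.3, $\tilde T$ has a certificate, and by Proposition 6.1, $q\sim1_Z$ for some object $Z$. So $[q]$ is the image of $\sum_v(\dim Z_v)a_v$, and $M(E,C)\to V(B)$ is surjective.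

Together with Section 9 this proves Theorem A. Since $M(E,C)\to V(L(E,C))$ is an isomorphism by Ara–Goodearl, and its composite with $V(L(E,C))\to V(C^*(E,C))$ is the map of Theorem A, the map $V(L(E,C))\to V(C^*(E,C))$ is an isomorphism as well. $\blacksquare$

## 12. All conical monoids occur

A monoid is conical if $x+y=0$ implies $x=y=0$. For instance $\mathbb N$ is conical and $\mathbb Z$ is not. An element $u$ of an abelian monoid $M$ is an order unit if every $x\in M$ satisfies $x+y=nu$ for some $n\in\mathbb N$, $y\in M$.

**Theorem B.** An abelian monoid is isomorphic to $V(A)$ for some C$^*$-algebra $A$ iff it is conical. If $M$ is conical with an order unit $u\ne0$, there is a unital $A$ with $(V(A),[1])\cong(M,u)$. If $M$ is countable, $A$ can be chosen separable.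

*Proof.* **Step 1: $V(A)$ is conical.** If $p\oplus q\sim0$ then $p\oplus q=0$, since a projection equivalent to $0$ is $0$.

**Step 2: realize $M$ by a graph.** Let $M$ be conical and $E^0=M\setminus\{0\}$. For each $(x,y)\in(M\setminus\{0\})^2$ let $X_{x,y}$ consist of two edges from $x+y$, one to $x$ and one to $y$; here $x+y\ne0$ by conicality. Let $C_v=\{X_{x,y}:x+y=v\}$. This is finitely separated, and
$$M(E,C)=\langle a_x\ (x\neq0)\mid a_{x+y}=a_x+a_y\ (x,y\ne0)\rangle\cong M,$$
with mutually inverse homomorphisms $a_x\mapsto x$, and $x\mapsto a_x$ for $x\ne0$, $0\mapsto0$. By Theorem A, $V(C^*(E,C))\cong M$. If $M$ is countable, $C^*(E,C)$ has countably many generators and is separable.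

**Step 3: cut down to a unital corner.** Let $u\ne0$ be an order unit, $p\in B=C^*(E,C)$ the vertex $u$, and $A=pBp$, which is unital with unit $p$, and separable if $B$ is. The map $V(A)\to V(B)$ is injective, since a partial isometry over $B$ between projections over $pBp$ has its entries in $pBp$. It is surjective: for a projection $q$ over $B$ there are $n$ and $y\in M\cong V(B)$ with $[q]+y=n[p]$, so $q$ is equivalent to a subprojection of $p\otimes1_n$, which is a projection in $M_n(pBp)$. The class $[1_A]=[p]$ corresponds to $u$. $\blacksquare$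

## 13. Arbitrary separated graphs, with relations imposed on a chosen set $S$

**Theorem C.** Let $(E,C)$ be any separated graph and $S\subseteq C$ a set of finite members of $C$. Let $C^*(E,C,S)$ be the universal C$^*$-algebra with the relations of $C^*(E,C)$, where $v=\sum_{e\in X}ee^*$ is imposed only for $X\in S$. Let $M(E,C,S)$ be the abelian monoid with generators $a_v$ $(v\in E^0)$ and $b_{X,Z}$ $(X\in C\setminus S$, $Z\subseteq X$ finite$)$ and relations

- $a_v=\sum_{e\in X}a_{r(e)}$ for $X\in S\cap C_v$;
- $a_v=b_{X,Z}+\sum_{e\in Z}a_{r(e)}$ for $X\in C_v\setminus S$;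
- $b_{X,Z}=b_{X,Z'}+\sum_{e\in Z'\setminus Z}a_{r(e)}$ for $Z\subseteq Z'$.

Then $a_v\mapsto[v]$, $b_{X,Z}\mapsto\big[s(X)-\sum_{e\in Z}ee^*\big]$ is an isomorphism $M(E,C,S)\to V(C^*(E,C,S))$.

For the smallest case take one vertex $v$, one loop $e$ and $S=\emptyset$: the only relation on $e$ is $e^*e=v$, so $e$ is a universal isometry. Here $a_v=b_{X,\emptyset}$ and $a_v=b_{X,\{e\}}+a_v$, and $b_{X,\{e\}}$ is sent to the class of $v-ee^*$.

*Proof.* The idea is to add, for each $X\notin S$, one new edge that fills up the missing part $s(X)-\sum ee^*$, and then to apply Theorem A.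

**Step 1: finite pieces.** For a family $\mathbf Z=(Z_X)_{X\in C\setminus S}$ of finite subsets $Z_X\subseteq X$, almost all empty, let $A_{\mathbf Z}$ be the universal C$^*$-algebra generated by $E^0$, the edges in members of $S$ and the edges in the $Z_X$, subject to those defining relations of $C^*(E,C,S)$ which involve only these generators. By universality $C^*(E,C,S)=\varinjlim A_{\mathbf Z}$ along the canonical maps, and so $V(C^*(E,C,S))=\varinjlim V(A_{\mathbf Z})$.

**Step 2: the completed graph.** Let $E_{\mathbf Z}$ be the graph with vertices $E^0\sqcup\{v_X:X\in C\setminus S\}$ and with edges those just listed together with $g_X:s(X)\to v_X$ $(X\in C\setminus S)$. Let its partition have members the $X\in S$ and the sets $Z_X\cup\{g_X\}$. This is finitely separated; let $B_{\mathbf Z}$ be its C$^*$-algebra, and let $p=\sum_{v\in E^0}v\in M(B_{\mathbf Z})$, a strictly convergent sum in the multiplier algebra. We claim that the canonical map $A_{\mathbf Z}\to pB_{\mathbf Z}p$ is an isomorphism.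

**Step 3: surjectivity of $A_{\mathbf Z}\to pB_{\mathbf Z}p$.** $pB_{\mathbf Z}p$ is the closed span of monomials beginning and ending at $E^0$. The vertex $v_X$ is a sink met only by the edge $g_X$. So in a nonzero such monomial each $g_X$ is followed, up to factors $v_X$, by $g_X^*$, each $g_X^*$ is preceded in the same way by $g_X$, and there are no other factors $v_X$. Moreover $g_Xg_X^*=s(X)-\sum_{e\in Z_X}ee^*$ lies in the image. So all these monomials lie in the image, which is closed.

**Step 4: injectivity of $A_{\mathbf Z}\to pB_{\mathbf Z}p$.** Take a faithful nondegenerate representation of $A_{\mathbf Z}$ on $H$. Put $H_{v_X}=\big(s(X)-\sum_{e\in Z_X}ee^*\big)H$ and let $g_X:H_{v_X}\to H$ be the inclusion. Then $g_X^*g_X$ is the identity of $H_{v_X}$, $g_Xg_X^*=s(X)-\sum_{e\in Z_X}ee^*$, and $e^*g_X=0$ for $e\in Z_X$. So this defines a representation of $B_{\mathbf Z}$ on $H\oplus\bigoplus_XH_{v_X}$. Its composition with $A_{\mathbf Z}\to pB_{\mathbf Z}p$ restricts on $H$ to the given faithful representation. This proves the claim.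

**Step 5: $V(A_{\mathbf Z})$.** The map $V(pB_{\mathbf Z}p)\to V(B_{\mathbf Z})$ is injective as in Step 3 of the proof of Theorem B. It is surjective because by Theorem A every projection over $B_{\mathbf Z}$ is equivalent to a finite direct sum of vertices, and $v_X=g_X^*g_X\sim g_Xg_X^*\in pB_{\mathbf Z}p$. By Theorem A again, $V(A_{\mathbf Z})\cong M_{\mathbf Z}$, the monoid with generators $a_v$ $(v\in E^0)$ and $b_{X,Z_X}$ $(X\in C\setminus S)$, where $b_{X,Z_X}$ stands for the class of $v_X$, that is, of $s(X)-\sum_{e\in Z_X}ee^*$, and relations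
$$a_{s(X)}=\sum_{e\in X}a_{r(e)}\ (X\in S),\qquad a_{s(X)}=b_{X,Z_X}+\sum_{e\in Z_X}a_{r(e)}\ (X\in C\setminus S).$$

**Step 6: the limit.** For $\mathbf Z\subseteq\mathbf Z'$ (componentwise), the identity
$$s(X)-\sum_{e\in Z_X}ee^*=\Big(s(X)-\sum_{e\in Z'_X}ee^*\Big)+\sum_{e\in Z'_X\setminus Z_X}ee^*$$
and $ee^*\sim r(e)$ show that the connecting map sends $b_{X,Z_X}\mapsto b_{X,Z'_X}+\sum_{e\in Z'_X\setminus Z_X}a_{r(e)}$ and $a_v\mapsto a_v$. If two families $\mathbf Z,\mathbf W$ have the same $X$-component, so does their componentwise union, and there the two generators $b_{X,Z_X}=b_{X,W_X}$ become equal. So in the limit the generator depends only on $X$ and the finite set $Z_X$, and every finite $Z\subseteq X$ occurs. The direct limit is presented by all generators, the relations of all $M_{\mathbf Z}$, and the identifications made by the connecting maps. This is exactly the presentation of $M(E,C,S)$, and the resulting isomorphism sends $a_v\mapsto[v]$ and $b_{X,Z}\mapsto\big[s(X)-\sum_{e\in Z}ee^*\big]$. $\blacksquare$
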